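# Comma-free codes and rotation classes: how close to $q^n/n$?

## 1. One codeword from every rotation class?

A code of block length $n$ without commas must never let the receiver mistake the seam between two codewords for a codeword. Such a code can contain at most one word from each class of words under cyclic rotation, and the first guess is that this is the only real restriction: with enough care one should be able to take exactly one word from every class of $n$ distinct rotations. We make this precise and test it.

Let $F=F_q=\{0,1,\dots,q-1\}$ with $q\ge 2$, and let $n\ge 2$. For a word $w$ we write $w[a,b]=w_aw_{a+1}\cdots w_b$.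

**Definition (splice, comma-free code).** For $x,y\in F^n$ and $1\le i\le n-1$ the splice is
$$T_i(x,y)=x_{i+1}x_{i+2}\cdots x_n\,y_1y_2\cdots y_i .$$
A code $C\subseteq F^n$ is comma-free if $T_i(x,y)\notin C$ for all $x,y\in C$ (with $x=y$ allowed) and all $i=1,\dots,n-1$. The maximum size of a comma-free code in $F^n$ is $M(n,q)$.

For example, with $x=011$ and $y=010$ we have $T_1(x,y)=110$ and $T_2(x,y)=101$. These are the two words that a badly synchronized receiver could read inside $011\,010$.

Here is the upper bound behind the guess. Let $C$ be comma-free and $z\in C$. For $1\le i\le n-1$ the word $T_i(z,z)$ is the rotation of $z$ by $i$ places. It is not in $C$, so it differs from $z$. If two of the $n$ rotations of $z$ coincided, a nontrivial rotation would fix $z$. So $z$ has $n$ distinct rotations, and $z$ is the only one of them in $C$. Different codewords therefore have disjoint rotation classes, each of size $n$, and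
$$n|C|=\#\{a\in F^n:\ \text{some rotation of } a \text{ lies in } C\}\le q^n. \tag{1}$$
More precisely, only words with $n$ distinct rotations are counted here. Let $p(d)$ be the number of words of length $d$ with $d$ distinct rotations. Every word of length $n$ is a power of a unique such word of some length $d\mid n$, so $q^n=\sum_{d\mid n}p(d)$. Möbius inversion gives $p(n)=\sum_{d\mid n}\mu(d)q^{n/d}$, and hence the bound that the source credits to Golomb, Gordon and Welch:
$$M(n,q)\le \frac1n\sum_{d\mid n}\mu(d)\,q^{n/d}. \tag{2}$$
At most $\sum_{d\le n/2}q^d\le 2q^{n/2}$ words have fewer than $n$ rotations, so for fixed $q$ the right side of (2) is asymptotic to $q^n/n$ as $n\to\infty$. The first guess is that (2) is an equality.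

Try $n=3$. Take all words with $z_1<z_2\ge z_3$. A splice $T_1(x,y)=x_2x_3y_1$ begins with a non-ascent $x_2\ge x_3$, so it is not in the code. A splice $T_2(x,y)=x_3y_1y_2$ has $y_1<y_2$ where a non-ascent is required, so it is not in the code either. The code is comma-free, and its size is
$$\sum_{b=0}^{q-1}b(b+1)=\frac{q(q-1)(q+1)}3=\frac{q^3-q}{3},$$
which is exactly (2). The guess holds for $n=3$ and every $q$. By a theorem of Eastman, quoted in the source, (2) is attained for every odd $n$ and every $q$.

Try $n=2$. Regard $C\subseteq F^2$ as a digraph on the vertex set $F$, with an arc $u\to v$ when $uv\in C$. Since $T_1(x_1x_2,y_1y_2)=x_2y_1$, the code is comma-free if and only if there is no walk $u_0\to u_1\to u_2\to u_3$. In that case let $c(v)\in\{0,1,2\}$ be the maximal length of a walk ending at $v$. An arc $u\to v$ forces $c(u)<c(v)$. If $n_0,n_1,n_2$ vertices have levels $0,1,2$, then $|C|\le n_0n_1+n_0n_2+n_1n_2$. Conversely, for any partition of $F$ into three levels, the set of all upward arcs has no walk of length three. So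
$$M(2,q)=\max_{n_0+n_1+n_2=q}(n_0n_1+n_0n_2+n_1n_2)\le \frac{q^2}{3},$$
because $(n_0+n_1+n_2)^2-3(n_0n_1+n_0n_2+n_1n_2)=\frac12\sum_{i<j}2\cdot\frac12\big((n_i-n_j)^2\big)\cdot 1\ge0$, as one sees by expanding $\frac12\sum_{i<j}(n_i-n_j)^2=n_0^2+n_1^2+n_2^2-n_0n_1-n_0n_2-n_1n_2$. For $q=2,3,4$ we get $M(2,q)=1,3,5$, while (2) gives $1,3,6$. The exact guess dies at $n=2$, $q=4$. Even asymptotically, $2M(2,q)/q^2\to 2/3$ and not $1$.

Try $n=4$ by imitating $n=3$: take all words with $z_1<z_2\ge z_3\ge z_4$. Splices $T_1$ and $T_2$ begin with the non-ascents $x_2\ge x_3$ and $x_3\ge x_4$, and $T_3(x,y)=x_4y_1y_2y_3$ has the ascent $y_1<y_2$ in a forbidden place. So the code is comma-free. Its size is $\sum_b b\binom{b+2}{2}=3\sum_b\binom{b+2}{3}=3\binom{q+2}{4}$. For $q=2$ this is $3$, equal to (2). For $q=3$ it is $15$ against $18$. As $q\to\infty$ it is asymptotic to $q^4/8$, half of $q^4/4$.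

## 2. Two limits: long words and large alphabets

The source recalls that (2) cannot be attained for even $n$ if $q$ is large compared to $n$; that for fixed $n\ge5$ and $q\to\infty$ one has $\frac{2q^n}{en}\lesssim M(n,q)\lesssim\frac{q^n}{n}$; and that Levenshtein proved $M(n,2)\gtrsim\frac{2^n}{en}$ as $n\to\infty$ over even $n$. Here $f\lesssim g$ means $\limsup f/g\le1$. Levenshtein's survey "Combinatorial Problems Motivated By Comma-Free Codes" (https://keldysh.ru/papers/2003/source/article/golomb4.pdf) conjectures that the guess is right asymptotically when the alphabet is fixed and the words get long: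
$$\lim_{n\to\infty}\frac{nM(n,q)}{q^n}=1\qquad\text{for every fixed } q\ge2. \tag{3}$$

This is true, uniformly in $q$, with relative error $O\big((1+\log_q n)/n\big)$.

**Theorem 1.** For all $n\ge2$ and $q\ge2$,
$$\frac{q^n}{n}\Big(1-\frac{12\log_q n+5}{n}\Big)\le M(n,q)\le\frac{q^n}{n}.$$
Hence $\lim_{n\to\infty}nM(n,q)/q^n=1$ for every fixed $q\ge2$, uniformly in $q$, and the conjecture (3) holds.

The other limit, $n$ fixed and $q\to\infty$, behaves differently for even $n$, as $n=2$ already showed.

**Theorem 2.** For every even $n=2h$:

* (a) $\displaystyle\liminf_{q\to\infty}\frac{nM(n,q)}{q^n}\ge1-\frac1n$. This exceeds $2/e$ for every even $n\ge4$.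
* (b) For every $q\ge2$, $\displaystyle\frac{nM(n,q)}{q^n}\le1-3^{-h(2^h-1)}$. So for fixed even $n$ the ratio does not tend to $1$ as $q\to\infty$, and in the conjecture it is essential that $n\to\infty$. For $n=2$, (b) reads $M(2,q)\le q^2/3$.

By Section 1, the bound (b) is attained when $n=2$ and $3\mid q$: take three levels of equal size.

The upper bound in Theorem 1 is (1). Sections 3 to 7 prove the lower bound.

## 3. The least rotation cannot be recognized inside a splice

To pick one word from each class, a sensible person takes the lexicographically least rotation, that is, the words strictly smaller than all their other rotations. This selects exactly one word per class of $n$ distinct rotations, so if it were comma-free it would meet (2).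

It is not comma-free. Take $n=5$, $q=2$ and the words
$$x=00101,\qquad y=01111,\qquad z=01011 .$$
The other rotations of $x$ are $01010,10100,01001,10010$, those of $z$ are $10110,01101,11010,10101$, and those of $y$ all either begin with $1$ or have the form $01\cdots$ only for $y$ itself. So all three words are selected. But $T_3(x,y)=x_4x_5\,y_1y_2y_3=01\,011=z$.

The failure occurs at a definite place. That $01$ is not a good starting point in $x$ is seen only by comparing it with the $00$ at the front of $x$, and the splice has cut this $00$ off. The condition "least among all rotations" concerns the whole circle, while the splice keeps only a suffix of one word and a prefix of another. We need a condition that is checked on windows short enough that some decisive window survives the cut.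

## 4. A test on half-length windows

Put $h=\lceil n/2\rceil$, so $n-h=\lfloor n/2\rfloor$. If a word is spliced from a suffix of $x$ and a prefix of $y$, one of the two pieces has length at least $h$. So we test windows of length $h$.

**Definition (the code $C_P$).** For $P\subseteq F^h$ let
$$C_P=\{z\in F^n:\ z[1,h]\in P,\ \ z[1+d,h+d]\notin P\ \text{ for } 1\le d\le n-h\}.$$

In words: of all windows of length $h$ inside $z$, the first one is in $P$ and no other is. For $n=3$ or $n=4$ we have $h=2$, and with $P=\{u_1u_2:u_1<u_2\}$ these are the codes $z_1<z_2\ge z_3$ and $z_1<z_2\ge z_3\ge z_4$ of Section 1.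

**Lemma 1.** $C_P$ is comma-free for every $P\subseteq F^h$.

*Proof.* Suppose $x,y,z\in C_P$, $1\le i\le n-1$ and $z=T_i(x,y)=x[i+1,n]\,y[1,i]$.

If $i\le n-h$, the piece from $x$ has length $n-i\ge h$, so $z[1,h]=x[1+i,h+i]$. The left side is in $P$ because $z\in C_P$. The right side is not in $P$ because $x\in C_P$ (take $d=i$). This is a contradiction.

If $i\ge n-h+1$, then $i\ge h$, because $n-h+1\ge h$ (equality for odd $n$). So the whole front window $y[1,h]$ appears in $z$. It starts after the $d=n-i$ letters from $x$, that is, $z[1+d,h+d]=y[1,h]$. Here $1\le d\le h-1\le n-h$. The right side is in $P$ because $y\in C_P$, and the left side is not in $P$ because $z\in C_P$. This is a contradiction. $\square$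

What remains is to choose $P$ so that $C_P$ meets almost every rotation class.

## 5. Windows that start with their least key

We keep the idea of "least starting point", but only within a window.

**Definition (the set $P$).** Let $1\le k\le h$, put $L=h-k\ge0$, and let $<$ be a total order on $F^k$. Then
$$P=\{u\in F^h:\ u[1,k]<u[1+j,k+j]\ \text{ for } 1\le j\le L\}.$$

For example, with $h=5$, $k=2$ and the lexicographic order, the word $00101$ is in $P$, since $00$ is less than each of $01,10,01$.

Two extreme choices of $k$ fail for fixed $q$.

With $k=1$ and the usual order there are too many ties. Here $|P|=\sum_{j=0}^{q-1}j^{h-1}\le q(q-1)^{h-1}$ (with $0^0=1$), so $|C_P|\le|P|q^{n-h}\le q^n(1-1/q)^{h-1}$, and $n|C_P|/q^n\to0$ for fixed $q$ as $n\to\infty$.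

With $k=h$ we have $L=0$ and $P=F^h$. Then $C_P$ is empty, since $z[2,h+1]\notin F^h$ is impossible.

So $k$ must be large enough that the subwords of length $k$ around a circle are usually distinct, and small compared with $h$. Two further points decide the matter. The code should be counted on circles rather than on words. And the order on $F^k$ should be random: overlapping subwords of a random word are correlated, but under a random order the relative order of distinct keys is exactly a uniform permutation.

## 6. Counting marked positions on a circle

**Definition (key, candidate, marked).** Let $a=(a_i)_{i\in\mathbb Z_n}\in F^{\mathbb Z_n}$, indices mod $n$. The key at $i$ is $K_i=a_ia_{i+1}\cdots a_{i+k-1}\in F^k$. The position $i$ is a candidate if $a_i\cdots a_{i+h-1}\in P$, that is, if $K_i<K_{i+j}$ for $1\le j\le L$. It is marked if it is a candidate and none of $i+1,\dots,i+(n-h)$ is a candidate.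

Two examples with $n=q=6$, $h=3$, $k=1$, $L=2$ and the usual order, where $K_i=a_i$ and a candidate is a position with $a_i<a_{i+1}$ and $a_i<a_{i+2}$:

* For $a=(0,3,1,5,2,4)$ the candidates are $0$ and $2$. Position $0$ is not marked, because $2$ is a candidate among $1,2,3$. Position $2$ is marked, because none of $3,4,5$ is a candidate. The codeword is $152403$; it does not start at the least letter.
* For $a=(0,3,5,1,2,4)$ the candidates are $0$ and $3$. Each is within distance $n-h=3$ of the other, going forward, so no position is marked.

**Step 1: from codewords to marked positions.** The purpose is to turn $|C_P|$ into a count over circles. By definition, $i$ is marked if and only if $a_ia_{i+1}\cdots a_{i+n-1}\in C_P$. For each fixed $i$ the map $a\mapsto a_i\cdots a_{i+n-1}$ is a bijection onto $F^n$, so exactly $|C_P|$ of the $a$ have $i$ marked. Summing over $i$,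
$$n|C_P|=\sum_{a\in F^{\mathbb Z_n}}\#\{i\in\mathbb Z_n:\ i \text{ marked in } a\}. \tag{4}$$

**Step 2: only a short range of positions can spoil a circle.** The purpose is a simple condition that guarantees a marked position.

**Claim A.** Suppose all $n$ keys of $a$ are distinct, and let $K_m$ be the least one. If no $m+e$ with $h\le e\le n-h+k-1$ is a candidate, then $a$ has a marked position.

*Proof.* Since $L<n$, the positions $m+1,\dots,m+L$ differ from $m$, so their keys are larger than $K_m$ and $m$ is a candidate.

Next, the positions just before $m$ cannot be candidates. If $n-L\le e\le n-1$, then $m=(m+e)+(n-e)$ in $\mathbb Z_n$ with $1\le n-e\le L$. If $m+e$ were a candidate, we would have $K_{m+e}<K_m$, which is impossible.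

Since $n-L-1=n-h+k-1$, the hypothesis excludes exactly the values of $e$ from $h$ to $n-L-1$. So every candidate is $m+e$ with $0\le e\le h-1$. Let $e^*$ be the largest such $e$; it exists because $e=0$ is one. For $1\le d\le n-h$ we have $e^*<e^*+d\le (h-1)+(n-h)=n-1$, so $m+e^*+d$ is not a candidate. Thus $m+e^*$ is marked. $\square$

In the second example, $m=0$ and the only $e$ in the range is $e=3$, which is a candidate; that is exactly the obstruction.

**Step 3: ties are rare.** The purpose is to bound the number of circles to which Claim A does not apply because keys coincide.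

**Claim B.** At least $q^n\big(1-\binom n2q^{-k}\big)_+$ of the $a\in F^{\mathbb Z_n}$ have all keys distinct, where $t_+=\max(0,t)$.

*Proof.* Fix $i\ne j$ in $\mathbb Z_n$ and put $\delta=j-i\ne0$. We show that exactly $q^{n-k}$ of the $a$ satisfy $K_i=K_j$, even if the two keys overlap, possibly at both ends.

The condition $K_i=K_j$ says $a_v=a_{v+\delta}$ for all $v\in I=\{i,\dots,i+k-1\}$; these are $k\le h\le n$ distinct positions. Consider the digraph on $\mathbb Z_n$ with arcs $v\to v+\delta$ for $v\in I$. All in-degrees and out-degrees are at most $1$, so each component is a directed path (possibly a single vertex) or a directed cycle.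

There are no cycles. Every vertex of a cycle has an outgoing arc, so it lies in $I$, and following the arcs from a vertex $v$ runs through all of $v+g\mathbb Z_n$, where $g=\gcd(\delta,n)$. So a whole coset of $g\mathbb Z_n$ would lie in $I$. Since $\delta\ne0$ in $\mathbb Z_n$, $g$ is a proper divisor of $n$, so $g\le\lfloor n/2\rfloor$. The complement of $I$ is a cyclic interval with $n-k\ge n-h=\lfloor n/2\rfloor\ge g$ elements. As $g\mid n$, any $g$ cyclically consecutive positions contain one element of every class mod $g$, so the complement of $I$ meets every coset of $g\mathbb Z_n$. This is a contradiction.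

So the components are paths, and a graph with $n$ vertices, $k$ arcs and only path components has $n-k$ components. The condition says that $a$ is constant on each component, so exactly $q^{n-k}$ of the $a$ satisfy it. Summing over the $\binom n2$ pairs, at most $\binom n2q^{n-k}$ of the $a$ have two equal keys. The number of the others is also nonnegative, which gives the claim. $\square$

**Step 4: a random order makes the spoiling positions rare.** The purpose is to combine Claims A and B.

**Claim C.** Let $1\le k\le h$. For some total order on $F^k$,
$$|C_P|\ge\frac{q^n}{n}\Big(1-\binom n2q^{-k}\Big)_+\Big(1-\frac{k}{h-k+1}\Big)_+ .$$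

*Proof.* Choose the total order on $F^k$ uniformly at random. Fix $a$ with all keys distinct. By symmetry under permutations of $F^k$, the relative order of the $n$ distinct elements $K_0,\dots,K_{n-1}$ is a uniformly random permutation. Condition on the position $m$ of the least key; the relative order of the other $n-1$ keys is still uniform.

Let $h\le e\le n-h+k-1=n-L-1$. The $L+1$ keys $K_{m+e},\dots,K_{m+e+L}$ are among these other keys, because $1\le e$ and $e+L\le n-1$. The position $m+e$ is a candidate exactly when the first of these $L+1$ keys is the least of them. This has conditional probability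
$$\frac1{L+1}=\frac1{h-k+1}.$$
The number of values of $e$ is $n-2h+k\le k$. By the union bound, with conditional probability at least $1-\frac{k}{h-k+1}$ no such $m+e$ is a candidate, and then Claim A gives a marked position. The same bound holds without conditioning on $m$. Since probabilities are nonnegative, $a$ has a marked position with probability at least $\big(1-\frac{k}{h-k+1}\big)_+$.

Now take the expectation of (4) over the random order, keeping only the $a$ with all keys distinct; this set does not depend on the order. By Claim B there are at least $q^n\big(1-\binom n2q^{-k}\big)_+$ of them, and each contributes at least $\big(1-\frac{k}{h-k+1}\big)_+\ge0$. So $\mathbb E\,n|C_P|$ is at least $q^n$ times the product of the two factors, and some order does at least as well as the average. $\square$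

## 7. Key length $3\log_q n$ and the proof of Theorem 1

We balance the two losses. For $\alpha,\beta\ge0$,
$$(1-\alpha)_+(1-\beta)_+\ge1-\alpha-\beta. \tag{5}$$
Indeed, if $\alpha,\beta<1$ the left side is $1-\alpha-\beta+\alpha\beta$; otherwise the right side is at most $0$.

Let $k=\lceil3\log_q n\rceil$, which is at least $1$ because $n\ge2$.

**Case $k\le n/4+1$.** Since $h\ge n/2$, we have $h-k+1\ge n/2-n/4=n/4>0$. So the integer $h-k$ is greater than $-1$, that is, $k\le h$, and the construction applies. Moreover
$$\frac{k}{h-k+1}\le\frac{4k}{n},\qquad \binom n2q^{-k}\le\frac{n^2}{2}\,n^{-3}=\frac1{2n}.$$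
By Lemma 1, Claim C and (5), and because $k<3\log_qn+1$,
$$M(n,q)\ge\frac{q^n}{n}\Big(1-\frac{4k}{n}-\frac1{2n}\Big)\ge\frac{q^n}{n}\Big(1-\frac{12\log_qn+5}{n}\Big).$$

**Case $k>n/4+1$.** Then $3\log_q n>k-1$, so $12\log_qn+5>4(k-1)+5=4k+1>n$. The claimed lower bound is negative, hence trivial.

**Uniformity.** For all $q\ge2$ we have $\frac{12\log_qn+5}{n}\le\frac{12\log_2n+5}{n}\to0$ as $n\to\infty$. With the upper bound (1), $nM(n,q)/q^n\to1$ uniformly in $q$. This proves Theorem 1. $\blacksquare$

## 8. Fixed even $n$, large $q$: adding words with both halves in $A$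

Now $n=2h$ is fixed and $q\to\infty$. Ties between single letters are now rare, so $k=1$ with the usual order on $F$ becomes a reasonable choice. Then $P$ is the set
$$A=\{u\in F^h:\ u_1<u_j \text{ for } 2\le j\le h\}.$$
For $n=4$ this gives $z_1<z_2\ge z_3\ge z_4$, which reaches only ratio $\frac12$. To see what can be added, read a word $z=uv$ with $u,v\in F^h$ as an arc $u\to v$ between halves. The splice $T_h$ forbids walks of length three, exactly as in the case $n=2$. All arcs of $C_A$ go from $A$ to its complement, so only two levels are in use. We split $A$ in two and use the third level, taking care that the other splices do no harm.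

For an integer $\tau$ let $A^+=\{u\in A:u_1\ge\tau\}$ and $A^-=\{u\in A:u_1<\tau\}$, and put
$$C=C_A\cup C',\qquad C'=\{vu:\ v\in A^+,\ u\in A^-\}.$$
For $n=4$, $q=3$, $\tau=1$ we have $A^+=\{12\}$, $A^-=\{01,02\}$ and $C'=\{1201,1202\}$.

**Step 1: three facts about windows.** They replace the definition of $C_P$ in the comma-free argument.

1. Every $z\in C$ has $z[1,h]\in A$. This is clear from both definitions.
2. If $z\in C$ and $1\le d\le h-1$, then $z[1+d,h+d]\notin A$. For $z\in C_A$ this holds by definition. For $z=vu\in C'$ the window is $v_{d+1}\cdots v_hu_1\cdots u_d$. Its first letter satisfies $v_{d+1}>v_1\ge\tau>u_1$, where the first inequality uses $v\in A$, and $u_1$ is a later letter of the window. So the window is not in $A$.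
3. If $z\in C$ and $z[h+1,n]\in A$, then $z\in C'$. Indeed, for $z\in C_A$ the condition with $d=h=n-h$ gives $z[h+1,n]\notin A$. Since every word of $C'$ has its second half in $A$, it also follows that $C_A\cap C'=\emptyset$.

**Step 2: $C$ is comma-free.** Suppose $z=T_i(x,y)$ with $x,y,z\in C$.

* If $1\le i\le h-1$, then $x[1+i,h+i]=z[1,h]\in A$ by fact 1, contradicting fact 2 for $x$.
* If $h+1\le i\le n-1$, put $d=n-i\in[1,h-1]$. Then $z[1+d,h+d]=y[1,h]\in A$ by fact 1, contradicting fact 2 for $z$.
* If $i=h$, then $z=sp$ with $s=x[h+1,n]$ and $p=y[1,h]$. By fact 1, $s=z[1,h]\in A$ and $p\in A$. The second half $p$ of $z$ is in $A$, so $z\in C'$ by fact 3, and hence $s\in A^+$. The second half $s$ of $x$ is in $A$, so $x\in C'$ by fact 3, and hence $s\in A^-$. This is a contradiction.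

**Step 3: the size of $C_A$.** We reuse Section 6 with $k=1$, but now the circle is random and the order is fixed. Consider the $q(q-1)\cdots(q-n+1)=q^n(1-o(1))$ circles $a$ with distinct letters. For a uniformly random such $a$ the relative order of the letters is a uniform permutation. For $k=1$ and $n=2h$ the range $h\le e\le n-h+k-1$ in Claim A consists of $e=h$ only. Condition on the position $m$ of the least letter. Then $m+h$ is a candidate if and only if $a_{m+h}$ is the least of the $h$ letters $a_{m+h},\dots,a_{m+2h-1}$, none of which is $a_m$. This has probability $\frac1h$. By Claim A, $a$ has a marked position with probability at least $1-\frac1h=1-\frac2n$, and by (4),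
$$|C_A|\ge\frac{q^n}{n}\Big(1-\frac2n-o(1)\Big).$$

**Step 4: the size of $C'$.** Counting by the first letter, $|A|=\sum_{u_1=0}^{q-1}(q-1-u_1)^{h-1}=\sum_{j=0}^{q-1}j^{h-1}$ (with $0^0=1$). For $h=1$ this is $q$; for $h\ge2$ it lies between $\int_0^{q-1}t^{h-1}\,dt$ and $\int_0^qt^{h-1}\,dt$. So $|A|=\frac{q^h}{h}(1+o(1))$. As $\tau$ runs from $0$ to $q$, $|A^-|$ grows from $0$ to $|A|$ in steps of at most $q^{h-1}$, because each value of $u_1$ occurs for at most $q^{h-1}$ words. So $\tau$ can be chosen with $|A^\pm|=\frac{|A|}2+O(q^{h-1})$, and then
$$|C'|=|A^+||A^-|=\frac{q^n}{4h^2}(1+o(1))=\frac{q^n}{n^2}(1+o(1)).$$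

**Step 5: the sum.** The union $C_A\cup C'$ is disjoint, so
$$|C|\ge\frac{q^n}{n}\Big(1-\frac2n+\frac1n-o(1)\Big)=\frac{q^n}{n}\Big(1-\frac1n-o(1)\Big).$$
This proves the inequality in (a). For even $n\ge4$, $1-\frac1n\ge\frac34>\frac2e$, since $2/e<0.736$. $\blacksquare$

For $n=4$ the ratio has gone up from $\frac12$ to $\frac34$, and for $q=3$ the code above has $15+2=17$ words, against the value $18$ of (2).

## 9. Three levels and mixed tuples: the upper bound for even $n$

For Theorem 2(b), let $C\subseteq F^n$, $n=2h$, be comma-free. We look for a set $B$ of circles, of density bounded below independently of $q$, none of which has a rotation in $C$.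

**Step 1: levels on half-words.** The purpose is to extract from $T_h$ an obstruction with boundedly many values. Define a digraph on $F^h$ by $u\to v$ if and only if $uv\in C$. There is no walk $u_0\to u_1\to u_2\to u_3$, repeated vertices allowed: we would have $u_0u_1,\,u_2u_3\in C$ and $T_h(u_0u_1,u_2u_3)=u_1u_2\in C$. So $c(v)$, the maximal length of a walk ending at $v$, takes values in $\{0,1,2\}$, and $u\to v$ implies $c(u)<c(v)$.

**Step 2: circles that miss $C$.** For $a\in F^{\mathbb Z_n}$ let $u_i=a_i\cdots a_{i+h-1}$, and let
$$B=\{a:\ c(u_i)=c(u_{i+h})\ \text{for all } i\in\mathbb Z_n\}.$$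
If the rotation of $a$ starting at $i$ is in $C$, then $u_i\to u_{i+h}$, so $c(u_i)<c(u_{i+h})$ and $a\notin B$. By the equality in (1),
$$n|C|\le q^n-|B|. \tag{6}$$
It remains to show $|B|\ge3^{-h(2^h-1)}q^n$.

For a single $i$, the words $u_i$ and $u_{i+h}$ use disjoint sets of letters. So for random $a$ they are independent, and $c(u_i)=c(u_{i+h})$ with probability at least $\frac13$. For $n=2$ this is all we need. For $h\ge2$ we need $h$ such events at once, and they share letters: for $n=4$ they are $c(a_0a_1)=c(a_2a_3)$ and $c(a_1a_2)=c(a_3a_0)$. Multiplying the probabilities is not justified. The remedy is to express all $h$ conditions through one function of an $h$-tuple, in such a way that each letter always sits in the same coordinate.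

**Step 3: one function for all conditions.** Write $x=(a_0,\dots,a_{h-1})$ and $y=(a_h,\dots,a_{2h-1})$, both indexed by $0,\dots,h-1$. For $w=(w_0,\dots,w_{h-1})\in F^h$ let
$$\chi(w)=\big(c(w_iw_{i+1}\cdots w_{h-1}w_0\cdots w_{i-1})\big)_{0\le i\le h-1}\in\{0,1,2\}^h ,$$
the list of levels of all rotations of $w$. For $0\le i\le h-1$ we have $u_i=x_i\cdots x_{h-1}y_0\cdots y_{i-1}$, so
$$c(u_i)\ \text{ is the } i\text{-th coordinate of }\ \chi(y_0,\dots,y_{i-1},x_i,\dots,x_{h-1}).$$
Similarly $u_{i+h}=y_i\cdots y_{h-1}x_0\cdots x_{i-1}$, so
$$c(u_{i+h})\ \text{ is the } i\text{-th coordinate of }\ \chi(x_0,\dots,x_{i-1},y_i,\dots,y_{h-1}).$$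
For $\omega\in\{0,1\}^h$ let $w^\omega$ be the mixed tuple whose $j$-th coordinate is $x_j$ if $\omega_j=0$ and $y_j$ if $\omega_j=1$. Both tuples above are mixed tuples. Hence, if all $2^h$ tuples $w^\omega$ have the same $\chi$, then $c(u_i)=c(u_{i+h})$ for $0\le i\le h-1$. The remaining $i$ give the same equations, since $i+2h=i$ in $\mathbb Z_n$, and so $a\in B$.

For $h=2$ we have $\chi(w_0,w_1)=(c(w_0w_1),c(w_1w_0))$, and the mixed tuples are $(x_0,x_1),(x_0,y_1),(y_0,x_1),(y_0,y_1)$.

**Step 4: mixed tuples often agree.** The purpose is a lower bound for the probability that all mixed tuples fall into one given set.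

**Box inequality.** For $f:F^h\to[0,1]$ and uniform independent $x,y\in F^h$,
$$\mathbb E_{x,y}\prod_{\omega\in\{0,1\}^h}f(w^\omega)\ge(\mathbb Ef)^{2^h}.$$

*Proof.* Induct on the number $h$ of coordinates. For one coordinate the left side is $\mathbb E_{x,y}f(x)f(y)=(\mathbb Ef)^2$, and equality holds.

Let $h\ge2$. Fix the last coordinates $x',y'$ of $x,y$ and put $f_{x',y'}(w')=f(w',x')f(w',y')$ for $w'\in F^{h-1}$. Grouping the $\omega$ in pairs that differ only in the last coordinate, the product of $f$ over the $2^h$ mixed tuples equals the product of $f_{x',y'}$ over the $2^{h-1}$ mixed tuples of the first $h-1$ coordinates. By the induction hypothesis, its average over the first $h-1$ coordinates is at least $\big(\mathbb E_{w'}f_{x',y'}(w')\big)^{2^{h-1}}$. Now average over $x',y'$. By convexity of $t\mapsto t^{2^{h-1}}$ on $t\ge0$ (Jensen), the result is at least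
$$\big(\mathbb E_{x',y'}\mathbb E_{w'}f(w',x')f(w',y')\big)^{2^{h-1}}=\big(\mathbb E_{w'}(\mathbb E_tf(w',t))^2\big)^{2^{h-1}},$$
where the equality holds because $x'$ and $y'$ are independent and uniform. By the Cauchy–Schwarz inequality, $\mathbb E_{w'}(\mathbb E_tf(w',t))^2\ge(\mathbb Ef)^2$, so this is at least $\big((\mathbb Ef)^2\big)^{2^{h-1}}=(\mathbb Ef)^{2^h}$. $\square$

**Step 5: the density of $B$.** For $g\in\{0,1,2\}^h$ let $\delta_g$ be the density of $\chi^{-1}(g)$ in $F^h$, so $\sum_g\delta_g=1$. A uniformly random $a$ gives independent uniform $x,y$. By the box inequality for the indicator function of $\chi^{-1}(g)$, all mixed tuples lie in $\chi^{-1}(g)$ with probability at least $\delta_g^{2^h}$. These events are disjoint for different $g$, and each of them implies $a\in B$ by Step 3. By the power mean inequality for the $3^h$ numbers $\delta_g$,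
$$\frac{|B|}{q^n}\ge\sum_g\delta_g^{2^h}\ge3^h\,(3^{-h})^{2^h}=3^{-h(2^h-1)}.$$
With (6) this gives $n|C|\le q^n\big(1-3^{-h(2^h-1)}\big)$ for every comma-free $C$, which is the inequality in (b). The bound on the ratio is less than $1$ and does not depend on $q$, so for fixed even $n$ the ratio does not tend to $1$ as $q\to\infty$. For $n=2$, $h=1$, the inequality is $2M(2,q)\le\frac23q^2$, that is, $M(2,q)\le q^2/3$. $\blacksquare$
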